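\title{Flat multitone signals with crest factor below $\sqrt{2}$}

\begin{abstract}
The crest factor of a periodic signal is the ratio of its peak value to its root-mean-square value. We show that for all large $N$ the phases in $\sum_{k=1}^N\cos(kt+\phi_k)$ can be chosen so that the crest factor is at most $\sqrt2\,(1-10^{-8})$, a fixed amount below the value $\sqrt2$ (about 3~dB) of a pure tone. The construction starts from a linear frequency sweep, flattens the waveform on a low band by a small odd harmonic, keeps all amplitudes equal to one by a Blaschke factor, and hides the resulting side terms in a short time slot by means of Rudin--Shapiro signs. It applies to the dilates of any finite union of intervals that contains an interval $I$ together with an odd multiple $qI$, $q\ge3$. In the other direction, the crest factor exceeds $2/\sqrt3$ for every $N$, and for narrow band-pass spectra the asymptotic lower bound approaches $\sqrt2$.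
\end{abstract}

\section{Introduction}\label{sec:intro}

For a real $2\pi$-periodic function $u$ let
\[
\|u\|_\infty=\sup_t|u(t)|,\qquad \|u\|_2=\Big(\frac1{2\pi}\int_0^{2\pi}u(t)^2\,dt\Big)^{1/2}
\]
be its peak and root-mean-square values. (Any other period is reduced to $2\pi$ by rescaling $t$.) For $u\ne0$ the \emph{crest factor} is $\operatorname{CF}(u)=\|u\|_\infty/\|u\|_2$, or $20\log_{10}\operatorname{CF}(u)$ in decibels. It measures how high a signal of given power rises, and $\operatorname{CF}(u)\ge1$ always. We study signals in which every frequency of a finite nonempty set $\Lambda\subset\{1,2,\dots\}$ has amplitude one,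
\[
u(t)=\sum_{k\in\Lambda}\cos(kt+\phi_k),\qquad \phi_k\in\mathbb R .
\]
By orthogonality $\|u\|_2=\sqrt{|\Lambda|/2}$ whatever the phases are, so the phases only decide the peak. Let $\operatorname{CF}^*(\Lambda)$ be the minimum of $\operatorname{CF}(u)$ over all phases; it exists because $\|u\|_\infty$ is a continuous function on the compact torus of phases. For the flat low-pass spectrum we write
\[
\operatorname{CF}^*_N=\operatorname{CF}^*(\{1,\dots,N\}).
\]

A single tone has crest factor $\sqrt2$, about 3~dB, and equal phases give the worst value $N/\sqrt{N/2}=\sqrt{2N}$. A known result of Kahane says that good phases come back down to the level of a single tone: $\limsup_{N\to\infty}\operatorname{CF}^*_N\le\sqrt2$. In \cite{multitone} one reads: ``It is an open question whether the crest factor can be made smaller than 3~dB.'' We consider this question for large $N$: \emph{is $\liminf_{N\to\infty}\operatorname{CF}^*_N<\sqrt2$?}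

There is a good reason to guess that $\sqrt2$ is a barrier. Write $u=\operatorname{Re}f$ with $f(t)=\sum_{k\in\Lambda}c_ke^{ikt}$ and $c_k=e^{i\phi_k}$. The envelope $|f|$ has mean square $|\Lambda|$, so $\sup|f|\ge\sqrt{|\Lambda|}$, and the estimate $|u|\le|f|$ can never give a crest factor below $\sqrt{|\Lambda|}/\sqrt{|\Lambda|/2}=\sqrt2$. If $u$ looks locally like a sinusoid that oscillates quickly under a slowly varying envelope, then $u$ nearly touches the envelope and the estimate loses almost nothing. For spectra in a narrow band $[\theta N,N]$ with $\theta$ near $1$ the guess is nearly right, by Corollary~\ref{cor:band} below. But a low-pass spectrum contains $k$ together with $3k$, and the local waveform need not be a sinusoid: $\cos X-b\cos 3X$ has peak $1-b$ for $0\le b\le\frac19$ (Lemma~\ref{lem:wave}). The difficulty is to use such a waveform when every amplitude is forced to equal one. It can be done.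

\begin{theorem}\label{thm:low}
$\displaystyle \liminf_{N\to\infty}\operatorname{CF}^*_N\le\limsup_{N\to\infty}\operatorname{CF}^*_N\le\sqrt2\,(1-10^{-8})<\sqrt2 .$
\end{theorem}

The gain is tiny, but it does not depend on $N$. The construction uses only one feature of the spectrum $[0,1]$, namely that it contains an interval and an odd multiple of it.

\begin{theorem}\label{thm:general}
Let $\Omega\subset[0,\infty)$ be a finite union of disjoint compact nondegenerate intervals. Suppose that for some odd integer $q\ge3$ and some nondegenerate interval $I\subset(0,\infty)$ both $I\subset\Omega$ and $qI\subset\Omega$. For real $N>0$ put $\Lambda_N=\{k\in\mathbb Z:\ k\ge1,\ k\in N\Omega\}$. Then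
\[
\limsup_{N\to\infty}\operatorname{CF}^*(\Lambda_N)<\sqrt2 .
\]
\end{theorem}

In the other direction there is a simple lower bound.

\begin{theorem}\label{thm:lower}
Let $\Lambda\subset\{1,2,\dots\}$ be finite and nonempty, and let $D=\max\Lambda$. Then
\[
\operatorname{CF}^*(\Lambda)^2\ge1+\frac1{|\Lambda|}\sum_{k\in\Lambda}\frac{k^2}{D^2}.
\]
In particular $\operatorname{CF}^*_N>2/\sqrt3$ (about $1.25$~dB) for every $N\ge1$.
\end{theorem}

\begin{corollary}[band-pass spectra]\label{cor:band}
For $\theta\in[0,1)$ and $N\in\mathbb N$ let $\Lambda_N$ be the set of integers $k\ge1$ in $[\theta N,N]$. Then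
\[
\liminf_{N\to\infty}\operatorname{CF}^*(\Lambda_N)^2\ge\frac{4+\theta+\theta^2}3,
\]
and $\limsup_{N\to\infty}\operatorname{CF}^*(\Lambda_N)<\sqrt2$ if $\theta<\frac13$. Since the lower bound tends to $2$ as $\theta\to1$, no constant below $\sqrt2$ works for all $\theta$ simultaneously.
\end{corollary}

Thus the lower and upper limits of $\operatorname{CF}^*_N$ lie between $2/\sqrt3$ and $\sqrt2\,(1-10^{-8})$. We do not determine $\lim\operatorname{CF}^*_N$, nor whether $\sqrt2$ can be beaten for a fixed $\theta\ge\frac13$. For such $\theta$ the hypothesis of Theorem~\ref{thm:general} fails: if $x\ge\theta$ and $qx\le1$ with $q\ge3$, then $x=\frac13$.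

Section~\ref{sec:lower} proves the lower bound. Section~\ref{sec:chirp} develops frequency sweeps, which reach $\sqrt2$. Section~\ref{sec:idea} explains how to gain on $\sqrt2$ and proves the three ingredients of the gain. Sections~\ref{sec:construction} and~\ref{sec:peak} contain the construction and the estimate of its peak.

\section{The lower bound}\label{sec:lower}

The spectrum fixes the mean square of $u'$ as well as that of $u$. The following inequality bounds both at once by the peak. A real trigonometric polynomial of degree at most $D$ is a function $v(t)=\operatorname{Re}\sum_{k=0}^{D}a_ke^{ikt}$. If $v\not\equiv0$, it has at most $2D$ zeros in a period, because $e^{iDt}v(t)$ is a nonzero polynomial of degree at most $2D$ in $e^{it}$.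

\begin{lemma}[Bernstein--Szeg\H{o} inequality]\label{lem:BS}
A real trigonometric polynomial $u$ of degree at most $D$, $D\ge1$, satisfies $u'(t)^2+D^2u(t)^2\le D^2\|u\|_\infty^2$ for all real $t$. In particular $\|u'\|_\infty\le D\|u\|_\infty$ (Bernstein's inequality).
\end{lemma}

\begin{proof}
It suffices to prove $u'^2+D^2u^2\le D^2$ when $\|u\|_\infty<1$: apply this to $u/M$ with $M>\|u\|_\infty$ and let $M\downarrow\|u\|_\infty$. Suppose that $u'(t_0)^2>D^2(1-u(t_0)^2)$. The right side is positive, so $u'(t_0)\neq0$, and after replacing $u$ by $-u$ we may assume $u'(t_0)>0$. We compare $u$ with the pure tone of frequency $D$, for which the inequality is an identity. Since $|u(t_0)|<1$, there is $h$ such that $g(t)=\cos(D(t-h))$ satisfies $g(t_0)=u(t_0)$ and $g'(t_0)>0$. Then $g'(t_0)=D\sqrt{1-u(t_0)^2}<u'(t_0)$.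

Let $v=g-u$. At the $2D$ points modulo $2\pi$ where $g=\pm1$, the function $v$ is nonzero and has the sign of $g$. These signs alternate, so $v$ has a zero inside each of the $2D$ open arcs between consecutive points. On the arc that contains $t_0$ the function $g$ increases, so $v$ is negative at the left end and positive at the right end. But $v(t_0)=0$ and $v'(t_0)<0$, so $v$ is positive just left of $t_0$ and negative just right of it. Hence $v$ has at least three zeros in this arc and at least $2D+2$ zeros in a period. This is impossible, since $v\not\equiv0$ has degree at most $D$.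
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:lower}]
Let $u=\sum_{k\in\Lambda}\cos(kt+\phi_k)$. By orthogonality the averages of $u'^2$ and $u^2$ over a period are $\frac12\sum_{k\in\Lambda}k^2$ and $\frac12|\Lambda|$. Averaging Lemma~\ref{lem:BS} gives
\[
\tfrac12\sum_{k\in\Lambda}k^2+\tfrac12D^2|\Lambda|\le D^2\|u\|_\infty^2,
\]
and division by $\frac12D^2|\Lambda|=D^2\|u\|_2^2$ gives the first claim. For $\Lambda=\{1,\dots,N\}$ the bound equals $1+\frac{(N+1)(2N+1)}{6N^2}>\frac43$.
\end{proof}

For a single tone the bound is $2$, which is exact. The more the spectrum crowds toward its top frequency, the closer the bound is to $2$.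

\begin{proof}[Proof of Corollary~\ref{cor:band}, assuming Theorem~\ref{thm:general}]
Here $D=N$ and $|\Lambda_N|/N\to1-\theta$. The sums $\frac1N\sum_{k\in\Lambda_N}(k/N)^2$ tend to $\int_\theta^1x^2\,dx$, so the bound of Theorem~\ref{thm:lower} tends to $1+\frac{1-\theta^3}{3(1-\theta)}=\frac{4+\theta+\theta^2}3$. If $\theta<\frac13$, then $\Omega=[\theta,1]$ contains $I$ and $3I$ for any closed nondegenerate interval $I\subset(\theta,\frac13)$, and Theorem~\ref{thm:general} applies with $q=3$.
\end{proof}

\section{Chirps}\label{sec:chirp}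

\subsection{Stationary phase}

Consider $\sum_k e^{i(kt-\psi(k))}$ over a band of frequencies, with $\psi$ a quadratic polynomial and $\psi''=2\pi s/N$. Consecutive terms differ in phase by about $t-\psi'(k)$. They add up only near those $k$ where this difference is a multiple of $2\pi$, and there about $\sqrt{N/s}$ terms point in the same direction. So frequency $\xi$ is heard at the time $\psi'(\xi)/2\pi$, measured as a fraction of the period, and the signal is a tone of amplitude $\sqrt{N/s}$ whose frequency rises linearly in time: a \emph{chirp}. To make this precise with an error that is uniform in $t$, we switch the band on and off smoothly.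

Fix a nondecreasing $\rho\in C^\infty(\mathbb R)$ with $\rho=0$ on $(-\infty,0]$ and $\rho=1$ on $[1,\infty)$. For $M_1<M_2$ and $0<w\le(M_2-M_1)/2$ the \emph{cutoff on $[M_1,M_2]$ of width $w$} is
\[
\chi(\xi)=\rho\Big(\frac{\xi-M_1}w\Big)\rho\Big(\frac{M_2-\xi}w\Big).
\]
It is smooth, $0\le\chi\le1$, $\chi=0$ off $(M_1,M_2)$, and $\chi=1$ on $[M_1+w,M_2-w]$. Let $\psi$ be a real quadratic polynomial with $\psi''=2\pi s/N>0$; we call $s$ its \emph{slope}. For real $t$ and $m\in\mathbb Z$ let $\xi_m$ be the solution of $\psi'(\xi_m)=t-2\pi m$. The \emph{chirp} and its \emph{main term} are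
\[
S(t)=\sum_{k\in\mathbb Z}\chi(k)e^{i(kt-\psi(k))},\qquad
G(t)=\sqrt{N/s}\;e^{-i\pi/4}\sum_{m\in\mathbb Z}\chi(\xi_m)\,e^{i((t-2\pi m)\xi_m-\psi(\xi_m))},
\]
and the \emph{slot} of the chirp is the interval $\frac1{2\pi}\psi'([M_1,M_2])$, of length $s(M_2-M_1)/N$.

\begin{lemma}\label{lem:chirp}
For every $\sigma\in(0,1]$ there is $C=C(\sigma,\rho)$ with the following property. If $N\ge1$, $s\ge\sigma$, $M_2-M_1\le N$ and $N^{3/4}\le w\le(M_2-M_1)/2$, then
\[
|S(t)-G(t)|\le C(1+s)^2\qquad\text{for all real }t .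
\]
The $m$-th term of $G(t)$ vanishes unless $\frac t{2\pi}-m$ is interior to the slot. Hence at most $s+1$ terms of $G(t)$ are nonzero, and at most one if the slot has length at most $1$.
\end{lemma}

\begin{proof}
The last two sentences hold because $\chi$ vanishes off $(M_1,M_2)$, the slot has length at most $s$, and $n$ points spaced by $1$ in an open interval of length $L$ satisfy $n-1<L$.

Write $\hat g(y)=\int g(\xi)e^{-2\pi i\xi y}\,d\xi$. The Poisson summation formula $\sum_kg(k)=\sum_m\hat g(m)$, valid for $g\in C_c^\infty(\mathbb R)$, gives $S(t)=\sum_mI_m$ with $I_m=\int\chi e^{i\Phi_m}\,d\xi$ and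
\[
\Phi_m(\xi)=(t-2\pi m)\xi-\psi(\xi)=\Phi_m(\xi_m)-\frac{\pi s}N(\xi-\xi_m)^2 .
\]
Let $r_m$ be the distance from $t-2\pi m$ to the interval $\psi'([M_1,M_2])$. The letter $C$ denotes constants that depend only on $\sigma$ and $\rho$. Since $M_1+w\le M_2-w$, at every point one of the two factors of $\chi$ equals $1$. Hence $\chi=\rho(\frac{\xi-M_1}w)+\rho(\frac{M_2-\xi}w)-1$ and
\begin{equation}\label{eq:chi2}
\chi''(\xi)=w^{-2}\Big[\rho''\Big(\frac{\xi-M_1}w\Big)+\rho''\Big(\frac{M_2-\xi}w\Big)\Big].
\end{equation}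

\emph{Near terms, $r_m<2\pi$.} The points $t-2\pi m$ are $2\pi$-spaced and lie in an open interval of length at most $2\pi s+4\pi$, so there are at most $s+3$ near terms. For $\operatorname{Re}z>0$ the Fourier transform of $e^{-\pi z\eta^2}$ is $z^{-1/2}e^{-\pi y^2/z}$, with the principal branch. Inserting $\chi(x+\eta)=\int\hat\chi(y)e^{2\pi i(x+\eta)y}\,dy$ and using Fubini's theorem, we get
\[
\int\chi(x+\eta)e^{-\pi z\eta^2}\,d\eta=z^{-1/2}\int\hat\chi(y)e^{2\pi ixy}e^{-\pi y^2/z}\,dy .
\]
Put $z=\varepsilon+is/N$ and let $\varepsilon\downarrow0$. Dominated convergence applies on both sides, because $\chi$ has compact support, $\hat\chi\in L^1$, and $|e^{-\pi y^2/z}|\le1$ as $\operatorname{Re}(1/z)>0$. Therefore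
\[
\int\chi(x+\eta)e^{-i\pi s\eta^2/N}\,d\eta=\sqrt{N/s}\;e^{-i\pi/4}\int\hat\chi(y)e^{2\pi ixy}e^{i\pi Ny^2/s}\,dy .
\]
With $x=\xi_m$ the left side is $e^{-i\Phi_m(\xi_m)}I_m$. If $e^{i\pi Ny^2/s}$ is replaced by $1$, the right side becomes $\sqrt{N/s}\,e^{-i\pi/4}\chi(\xi_m)$, which is $e^{-i\Phi_m(\xi_m)}$ times the $m$-th term of $G$. Since $|e^{i\vartheta}-1|\le|\vartheta|$ and $\widehat{\chi''}=-4\pi^2y^2\hat\chi$, the replacement costs at most
\[
\sqrt{N/s}\;\frac{\pi N}s\int y^2|\hat\chi(y)|\,dy=\frac{(N/s)^{3/2}}{4\pi}\,\|\widehat{\chi''}\|_{L^1}.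
\]
The $L^1$ norm of $\hat g$ does not change when $g$ is translated, reflected or dilated, so \eqref{eq:chi2} gives $\|\widehat{\chi''}\|_{L^1}\le2w^{-2}\|\widehat{\rho''}\|_{L^1}$. As $s\ge\sigma$ and $w\ge N^{3/4}$, each near term is within $CN^{3/2}w^{-2}\le C$ of the corresponding term of $G$, and the near terms contribute an error of at most $C(s+3)$.

\emph{Far terms, $r_m\ge2\pi$.} Now $\xi_m\notin[M_1,M_2]$, so the $m$-th term of $G$ is zero. On $[M_1,M_2]$ we have $|\Phi_m'|\ge r_m$, $\Phi_m''=-2\pi s/N$ and $\Phi_m'''=0$. Writing $e^{i\Phi_m}=(e^{i\Phi_m})'/(i\Phi_m')$ and integrating by parts twice, with no boundary terms since $\chi$ vanishes to all orders at $M_1$ and $M_2$, we obtain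
\[
I_m=-\int e^{i\Phi_m}\Big(\frac1{\Phi_m'}\Big(\frac\chi{\Phi_m'}\Big)'\Big)'d\xi
=-\int e^{i\Phi_m}\Big(\frac{\chi''}{\Phi_m'^{\,2}}-\frac{3\chi'\Phi_m''}{\Phi_m'^{\,3}}+\frac{3\chi\,\Phi_m''^{\,2}}{\Phi_m'^{\,4}}\Big)d\xi .
\]
We have $\int|\chi''|\le C/w\le C$ by \eqref{eq:chi2}, $\int|\chi'|=2$ and $\int\chi\le N$. Hence
\[
|I_m|\le\frac C{r_m^2}+\frac{12\pi s}{N r_m^3}+\frac{12\pi^2s^2}{N r_m^4}\le\frac{C(1+s)^2}{r_m^2}.
\]
On each side of $\psi'([M_1,M_2])$ the values $r_m$ are at least $2\pi$ and $2\pi$-separated, so $\sum r_m^{-2}\le2\sum_{n\ge1}(2\pi n)^{-2}$ and the far terms contribute at most $C(1+s)^2$.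
\end{proof}

\subsection{Repairing a few coefficients}

The cutoff spoils $|c_k|=1$ for the $O(w)$ frequencies near the ends of a band. A point of the closed unit disk is the midpoint of two points of the unit circle, and choosing between them at random makes the errors cancel. We use Hoeffding's inequality: if $\varepsilon_1,\dots,\varepsilon_n$ are independent uniform signs, $|x_k|\le1$ and $\lambda>0$, then $P(|\sum\varepsilon_kx_k|\ge\lambda)\le2e^{-\lambda^2/(2n)}$.

\begin{lemma}\label{lem:repair}
Let $D\ge1$, $E\subset\{1,\dots,D\}$, and $|d_k|\le1$ for $k\in E$. There are $c_k$ with $|c_k|=1$ and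
\[
\Big\|\operatorname{Re}\sum_{k\in E}(c_k-d_k)e^{ikt}\Big\|_\infty\le2\sqrt{2|E|\log(15D)} .
\]
\end{lemma}

\begin{proof}
Let $E\ne\emptyset$. Write $d_k=e^{i\alpha_k}\cos\gamma_k$ with real $\alpha_k,\gamma_k$, and put $c_k=e^{i(\alpha_k+\varepsilon_k\gamma_k)}$ with independent uniform signs $\varepsilon_k$. Then $c_k-d_k=\varepsilon_k v_k$ with $v_k=ie^{i\alpha_k}\sin\gamma_k$ and $|v_k|\le1$. Let $X(t)=\sum_{k\in E}\varepsilon_k\operatorname{Re}(v_ke^{ikt})$ and $\lambda=\sqrt{2|E|\log(15D)}$. By Hoeffding's inequality $P(|X(t)|\ge\lambda)\le\frac2{15D}$ for each $t$. On a grid of $7D$ equally spaced points of the period these probabilities sum to at most $\frac{14}{15}<1$, so for some choice of signs $|X|\le\lambda$ on the whole grid. Every $t$ is within $\pi/(7D)<1/(2D)$ of the grid, and $\|X'\|_\infty\le D\|X\|_\infty$ by Lemma~\ref{lem:BS}. Hence $\|X\|_\infty\le\lambda+\frac12\|X\|_\infty$.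
\end{proof}

The width $w=N^{3/4}$ balances the two lemmas. A wide cutoff keeps the stationary-phase error $N^{3/2}w^{-2}$ bounded, and a narrow one keeps the repair cost $\sqrt{w\log N}$ of smaller order than $\sqrt N$.

\begin{example}[one chirp gives $\sqrt2$]\label{ex:chirp}
Let $N\ge16$ be an integer, $[M_1,M_2]=[0,N]$, $w=N^{3/4}$ and $\psi(\xi)=\pi\xi^2/N$. The slope is $1$, the slot is $[0,1]$, and at time $t\in(0,2\pi)$ one hears the frequency $\xi_0=Nt/2\pi$. With $d_k=\chi(k)e^{-i\pi k^2/N}$, Lemma~\ref{lem:chirp} gives $|\sum d_ke^{ikt}|\le\sqrt N+4C$. At most $2N^{3/4}+1$ of the coefficients $d_1,\dots,d_N$ have modulus less than one, and Lemma~\ref{lem:repair} repairs them at a cost $O(N^{3/8}\sqrt{\log N})$. Thus $\|u\|_\infty\le(1+o(1))\sqrt N$, which recovers $\limsup\operatorname{CF}^*_N\le\sqrt2$.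
\end{example}

\section{How to gain on a chirp}\label{sec:idea}

Lemma~\ref{lem:chirp} turns the problem into bookkeeping. Measure frequency in units of $N$ and time in units of the period. A band of width $L$ swept with slope $s$ uses a slot of length $sL$ and has amplitude $\sqrt{N/s}$, and chirps in disjoint slots do not add up. If the spectrum has total width $1$ and is cut into bands, all swept with slope $s_0$ in disjoint slots, then the total time used is $s_0\le1$ and the amplitude is $\sqrt{N/s_0}\ge\sqrt N$. To reach a peak $\sqrt{N/s_0}$ with $s_0>1$, we must save time: some band has to be swept faster, without a higher peak. The numbered lemmas of this section are used in the proof; the estimates marked $\approx$ hold to first order in the small parameter $a$, with $s_0\approx1$, and only explain the design.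

\subsection{An odd harmonic lowers the peak}

\begin{lemma}\label{lem:wave}
Let $q\ge3$ be odd and $0\le b\le q^{-2}$. Then $|\cos\Theta-b\cos q\Theta|\le1-b$ for all real $\Theta$.
\end{lemma}

\begin{proof}
From $|\sin(n+1)y|\le|\sin ny|+|\sin y|$ we get $|\sin qy|\le q|\sin y|$, so $1-\cos q\Theta=2\sin^2\frac{q\Theta}2\le q^2(1-\cos\Theta)$. As $bq^2\le1$,
\[
\cos\Theta-b\cos q\Theta=1-b-(1-\cos\Theta)+b(1-\cos q\Theta)\le1-b .
\]
Since $q$ is odd, the left side changes sign when $\Theta$ is replaced by $\Theta+\pi$.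
\end{proof}

Both hypotheses are needed. For even $q$ the value at $\Theta=\pi$ is $-1-b$. For $bq^2>1$ the second derivative at $\Theta=0$ is positive, so the value $1-b$ is exceeded nearby.

To apply the lemma to a chirp on a band $A$, we need a second chirp whose phase is at every moment $q$ times the phase of the first. It lives on the band $B=qA$; this is where the hypothesis $I,qI\subset\Omega$ enters.

\begin{lemma}[locked harmonic]\label{lem:lock}
Let $q\ge3$ be odd. Let $\chi_A$ be the cutoff on $[M_1,M_2]$ of width $w$ and $\chi_B$ the cutoff on $[qM_1,qM_2]$ of width $qw$. Let $\psi_A$ have slope $s_A$ and put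
\[
\psi_{-1}(\xi)=q\,\psi_A(\xi/q)+(q-1)\pi/4 .
\]
Then $\psi_{-1}$ has slope $s_A/q$, and the chirps given by $(\chi_A,\psi_A)$ and $(\chi_B,\psi_{-1})$ have the same slot. Let $G_A,G_{-1}$ be their main terms. If the slot has length at most $1$ and $b=\sqrt q\,a\in[0,q^{-2}]$, then
\[
|\operatorname{Re}(G_A-aG_{-1})|\le(1-b)\sqrt{N/s_A}\qquad\text{everywhere.}
\]
\end{lemma}

\begin{proof}
We have $\psi_{-1}'(q\eta)=\psi_A'(\eta)$ and $\chi_B(q\eta)=\chi_A(\eta)$, which gives the slope and the slot. Fix $t$. If no $\frac t{2\pi}-m$ is interior to the slot, both main terms vanish. Otherwise $m$ is unique; let $\tau=t-2\pi m$, $\psi_A'(\eta)=\tau$ and $\Theta=\tau\eta-\psi_A(\eta)-\frac\pi4$. Then $G_A(t)=\sqrt{N/s_A}\,\chi_A(\eta)e^{i\Theta}$. For $G_{-1}$ the stationary point is $q\eta$, the modulus is $\sqrt{qN/s_A}\,\chi_A(\eta)$, and the phase, including the factor $e^{-i\pi/4}$, is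
\[
q\tau\eta-q\psi_A(\eta)-\frac{(q-1)\pi}4-\frac\pi4=q\Theta .
\]
So $\operatorname{Re}(G_A-aG_{-1})=\sqrt{N/s_A}\,\chi_A(\eta)(\cos\Theta-b\cos q\Theta)$, and Lemma~\ref{lem:wave} applies.
\end{proof}

Let $B$ have width $\delta$, so that $A$ has width $\delta/q$. By the lemma, $A$ may be swept with slope $s_A=(1-b)^2s_0$ at peak $\sqrt{N/s_0}$. The time saved is
\begin{equation}\label{eq:saving}
(s_0-s_A)\,\delta/q=(2b-b^2)s_0\,\delta/q\approx2a\delta/\sqrt q .
\end{equation}

\subsection{A Blaschke factor keeps the amplitudes equal to one}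

The band $B$ now carries two chirps: the weak harmonic $-ae^{-i\psi_{-1}(k)}$, and a main chirp $e^{-i\psi_0(k)}$ of slope $s_0$ that holds almost all the energy of $B$ and is played at another time. Their sum is
\[
e^{-i\psi_0(k)}(1-az^{-1}),\qquad z=z(k)=e^{-i(\psi_0(k)-\psi_{-1}(k))},
\]
whose modulus differs from $1$ by order $a$ all across $B$. Lemma~\ref{lem:repair} does not help: for a set of order $N$ frequencies its bound is of order $\sqrt{N\log N}$. Instead we divide by $1-az$. For $|z|=1$ and real $a\in(0,1)$ this number is the complex conjugate of $1-az^{-1}$, so the quotient is unimodular. Expanding the geometric series gives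
\begin{equation}\label{eq:blaschke}
\mathcal B(z)=\frac{1-az^{-1}}{1-az}=\frac{z-a}{z(1-az)}=-az^{-1}+(1-a^2)\sum_{n\ge0}a^nz^n,\qquad|\mathcal B(z)|=1 ,
\end{equation}
which is $z^{-1}$ times a Blaschke factor. Since $e^{-i\psi_0}z^n=e^{-i\psi_n}$ with
\[
\psi_n=\psi_0+n(\psi_0-\psi_{-1})=(n+1)\psi_0-n\psi_{-1},
\]
each power of $z$ is again a chirp on $B$. The term $n=-1$ is the harmonic, with exactly the coefficient $-a$; the term $n=0$ is the main chirp; the terms $n\ge1$ are unwanted, and we call them \emph{ghosts}. The $n$-th ghost has weight about $a^n$ and slope $s_n=(n+1)s_0-ns_A/q$. The first ghost is as strong as the harmonic, and this is forced: if $1+ag(z)+O(a^2)$ is unimodular, then $\operatorname{Re}g=0$ on the circle, so a term $-z^{-1}$ in $g$ comes with a term $+z$.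

\subsection{One band loses, many bands win}

With a single pair $A,B$ the first ghost has slope $s_1\approx2-\frac1q$, amplitude $\approx a\sqrt{N/s_1}$ and a slot of length $s_1\delta$. If we keep this slot free of other chirps, we lose the time $s_1\delta$, far more than the saving \eqref{eq:saving}. If we let the ghost sound on top of another chirp, that chirp must be lowered by the factor $1-a/\sqrt{s_1}$, hence slowed by the factor $\approx1+2a/\sqrt{s_1}$. This loses the time $\approx2a\delta\sqrt{s_1}$, which again exceeds $2a\delta/\sqrt q$ because $s_1>1$.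

Now cut $A$ and $B$ into $K$ equal pieces $A_j$ and $B_j=qA_j$, so that $B_j$ has width $\ell=\delta/K$. The saving \eqref{eq:saving} is unchanged, but we may choose the starting times piece by piece. If the main chirp of $B_j$ starts at time $\mu_j$ and the harmonic (with the chirp on $A_j$) at time $\nu_j$, then the $n$-th ghost starts at time $(n+1)\mu_j-n\nu_j$. The choice $\nu_j=2\mu_j$ makes all $K$ first ghosts start at time $0$. They share one slot $Z$ of length $s_1\delta/K$, which we keep free of other chirps. This costs less than \eqref{eq:saving} once $Ka>s_1\sqrt q/2$.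

The price is that $K$ ghosts of amplitude $a\sqrt{N/s_1}$ sound together. The triangle inequality would require $Ka\le\sqrt{s_1}$, which is compatible with $Ka>s_1\sqrt q/2$ only if $qs_1\approx2q-1<4$; this fails for every $q\ge3$. So cancellation is needed. The bands $B_j$ are equally spaced, so at each moment the $K$ ghosts are tones of equal amplitude with frequencies in arithmetic progression, and their sum is a polynomial of degree $K-1$ evaluated on the unit circle. The free additive constant in each main phase lets us choose the signs of its coefficients.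

\begin{lemma}[Rudin--Shapiro]\label{lem:RS}
For $K=2^r$ there are signs $\epsilon_1,\dots,\epsilon_K\in\{\pm1\}$ with $\big|\sum_{j=1}^K\epsilon_je^{i(j-1)\omega}\big|\le\sqrt{2K}$ for all real $\omega$.
\end{lemma}

\begin{proof}
Let $p_0=\tilde p_0=1$, $p_{r+1}=p_r+z^{2^r}\tilde p_r$ and $\tilde p_{r+1}=p_r-z^{2^r}\tilde p_r$. By induction $p_r$ and $\tilde p_r$ have degree $2^r-1$ and all coefficients $\pm1$; for instance $p_2=1+z+z^2-z^3$. For $|z|=1$ the parallelogram law gives $|p_{r+1}|^2+|\tilde p_{r+1}|^2=2(|p_r|^2+|\tilde p_r|^2)$, so $|p_r|^2\le|p_r|^2+|\tilde p_r|^2=2^{r+1}$. Take the coefficients of $p_r$.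
\end{proof}

With these signs the pile has size $a\sqrt{2K}\sqrt{N/s_1}$, so we need $a\sqrt K$ bounded and $aK$ large. We take $a=\kappa/\sqrt K$ with $\kappa$ small and $K$ large. The higher ghosts have no slot of their own and are simply added to the peak, so they must be small compared with the gain, of order $a\delta\sqrt N$. For $n\ge3$ the triangle inequality over all $K$ bands gives order $Ka^3\sqrt N=\kappa^2a\sqrt N$, which is harmless if $\kappa^2$ is small compared with $\delta$. For $n=2$ it gives $Ka^2\sqrt N$, which is too large because $Ka$ is large. We therefore space the times $\mu_j$ so widely that the second ghosts, which start at the times $-\mu_j$, never overlap one another; then they cost only $a^2\sqrt N$.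

\section{The construction}\label{sec:construction}

\subsection{Parameters}

Both upper bounds follow from a quantitative statement. We write $|\Omega|$ for the total length of $\Omega$.

\begin{proposition}\label{prop:main}
Let $\Omega$, $q$ and $\Lambda_N$ be as in Theorem~\ref{thm:general}, with $|\Omega|=1$. Suppose that $\Omega$ contains $I=[\alpha,\alpha+\delta/q]$ and $qI=[q\alpha,q\alpha+\delta]$, where $\alpha>0$, $\alpha+\delta/q<q\alpha$ and $0<\delta\le\frac1{40}$. Let $\kappa\in(0,\frac1{10}]$, let $K$ be a power of $2$, put $a=\kappa/\sqrt K$ and $b=\sqrt q\,a$, and assume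
\begin{equation}\label{eq:params}
12\kappa^2\le\frac\delta{16\sqrt q},\qquad \kappa\sqrt K\ge4\sqrt q,\qquad a\le\frac\delta{16\sqrt q},\qquad bq^2\le1 .
\end{equation}
Then
\[
\limsup_{N\to\infty}\operatorname{CF}^*(\Lambda_N)\le\sqrt2\,\Big(1-\frac{\delta a}{8\sqrt q}\Big).
\]
\end{proposition}

The four conditions in \eqref{eq:params} control, in order, the ghosts with $n\ge3$, the cost of the slot $Z$, the second ghosts, and the waveform of Lemma~\ref{lem:wave}.

\begin{proof}[Proof of Theorem~\ref{thm:general}]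
Replacing $(\Omega,I,N)$ by $(\Omega/|\Omega|,\,I/|\Omega|,\,|\Omega|N)$ does not change $\Lambda_N$, so we may assume $|\Omega|=1$. Shrink $I$ to $[\alpha,\alpha+\delta/q]$ with $\delta\le\frac1{40}$ so small that $\alpha+\delta/q<q\alpha$. Choose $\kappa$ to satisfy the first condition in \eqref{eq:params}, and then $K$ so large that the other three hold.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:low}]
For $\Omega=[0,1]$ and $N\in\mathbb N$ we have $\Lambda_N=\{1,\dots,N\}$. Take $q=3$, $\alpha=\frac15$, $\delta=\frac1{40}$, so that $I=[\frac15,\frac15+\frac1{120}]$ and $3I=[\frac35,\frac35+\frac1{40}]$ lie in $\Omega$ and $\alpha+\delta/q<q\alpha$. Take $\kappa=\frac1{120}$ and $K=2^{20}$, so $a=\frac1{122880}$. We have $\frac\delta{16\sqrt3}=\frac1{640\sqrt3}>\frac1{1109}$, which exceeds both $12\kappa^2=\frac1{1200}$ and $a$. Next, $\kappa\sqrt K=\frac{128}{15}>8>4\sqrt3$, and $9b=9\sqrt3\,a<1$. So \eqref{eq:params} holds, and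
\[
\frac{\delta a}{8\sqrt3}=\frac1{320\sqrt3\cdot122880}>\frac1{7\cdot10^7}>10^{-8}.\qedhere
\]
\end{proof}

Since this gain is strictly larger than $10^{-8}$, we even have $\operatorname{CF}^*_N\le\sqrt2\,(1-10^{-8})$ for all sufficiently large $N$.

The rest of the paper proves Proposition~\ref{prop:main}. Put $\ell=\delta/K$. The basic slope $s_0$ is chosen so that the time budget balances exactly, as \eqref{eq:budget} will show:
\begin{equation}\label{eq:s0}
\frac1{s_0}=1-(2b-b^2)\frac\delta q+\Big(2-\frac{(1-b)^2}q\Big)\ell .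
\end{equation}
The second term is the saving and the third is the cost of $Z$. Since $0<b<1$, we have $b\le2b-b^2\le2b$. The second condition in \eqref{eq:params} gives $bK=\sqrt q\,\kappa\sqrt K\ge4q$, that is, $2\ell=\frac{2\delta}K\le\frac{b\delta}{2q}$. Hence
\[
\frac34\le1-\frac{2b\delta}q\le\frac1{s_0}\le1-\frac{b\delta}q+2\ell\le1-\frac{b\delta}{2q},
\]
and with $\sqrt{1-x}\le1-\frac x2$,
\begin{equation}\label{eq:s0bound}
1<s_0\le\frac43,\qquad s_0^{-1/2}\le1-\frac{b\delta}{4q}=1-\frac{\delta a}{4\sqrt q}.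
\end{equation}
Put
\[
s_A=(1-b)^2s_0,\qquad s_n=(n+1)s_0-n\,s_A/q\quad(n\ge-1),
\]
so that $s_{-1}=s_A/q\in(0,1)$ and the notation $s_0$ is consistent. For $n\ge0$ we have $s_n=s_0+n(s_0-s_A/q)$, hence
\begin{equation}\label{eq:sn}
1<s_0\le s_n\le(n+1)s_0\le2(n+1),\qquad s_1\le s_2\le3s_0\le4 .
\end{equation}
All these parameters are now fixed. Only $N$ tends to infinity, and implied constants may depend on everything except $N$ and $t$.

\subsection{Bands and slots}

For $j=1,\dots,K$ let $\alpha_j=\alpha+(j-1)\ell/q$, $\beta_j=q\alpha_j=\beta_1+(j-1)\ell$ and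
\[
A_j=[\alpha_j,\alpha_j+\ell/q],\qquad B_j=qA_j=[\beta_j,\beta_j+\ell].
\]
The $A_j$ tile $I$ and the $B_j$ tile $qI$, where to tile means to cover with pairwise disjoint interiors. The intervals $I$ and $qI$ are disjoint, so the \emph{filler}, the closure of $\Omega\setminus(I\cup qI)$, is a finite union of nondegenerate intervals of total length $L=1-\delta-\delta/q>0$.

Let $\mu_j=\frac15+4(j-1)\ell$ and define the time intervals (see Figure~\ref{fig:tf})
\[
Z=[0,s_1\ell],\quad M_j=[\mu_j,\mu_j+s_0\ell],\quad P_j=[2\mu_j,2\mu_j+s_{-1}\ell],\quad R_j=[-\mu_j,-\mu_j+s_2\ell].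
\]
By \eqref{eq:sn} each has length at most $4\ell$, and $4K\ell=4\delta\le\frac1{10}$. Therefore $Z\subset[0,0.1]$; the $M_j$ start $4\ell$ apart and lie in $[0.2,0.3]$; and the $P_j$ start $8\ell$ apart and lie in $[0.4,0.6]$. So $Z$, the $M_j$ and the $P_j$ have pairwise disjoint interiors. The $R_j$ start $4\ell$ apart inside an interval of length $4K\ell<1$, so their interiors are pairwise disjoint modulo $1$. They may overlap intervals of the other kinds.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1cm,y=6.5cm]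
\fill[gray!20] (0,0) rectangle (8,.05);
\draw[->] (0,0)--(8.3,0) node[right]{frequency};
\draw[->] (0,0)--(0,1.05) node[above]{time mod $1$};
\draw (-.08,1)--(.08,1); \node[left] at (-.1,1) {$1$};
\draw (1,0)--(1,-.02) (1.6,0)--(1.6,-.02) (2.2,0)--(2.2,-.02) (4,0)--(4,-.02) (5.8,0)--(5.8,-.02) (7.6,0)--(7.6,-.02);
\node[below] at (1.3,0) {$A_1$}; \node[below] at (1.9,0) {$A_2$};
\node[below] at (4.9,0) {$B_1$}; \node[below] at (6.7,0) {$B_2$};
\draw[very thick] (1,.4)--(1.6,.41) (1.6,.64)--(2.2,.65) (4,.2)--(5.8,.23) (5.8,.32)--(7.6,.35);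
\draw[dashed] (4,.4)--(5.8,.41) (5.8,.64)--(7.6,.65);
\draw (4,0)--(5.8,.05) (5.8,0)--(7.6,.05);
\draw[thick,dotted] (4,.8)--(5.8,.87) (5.8,.68)--(7.6,.75);
\node[left] at (0,.025) {$Z$}; \node[left] at (0,.215) {$M_1$}; \node[left] at (0,.335) {$M_2$};
\node[left] at (0,.405) {$P_1$}; \node[left] at (0,.645) {$P_2$}; \node[left] at (0,.715) {$R_2$}; \node[left] at (0,.835) {$R_1$};
\node at (4.9,.09) {$n=1$}; \node at (4.9,.265) {$n=0$}; \node at (4.9,.45) {$n=-1$}; \node at (4.9,.89) {$n=2$};
\end{tikzpicture}
\caption{Time--frequency layout for $K=2$, $q=3$, not to scale. Each segment is a chirp: it shows the time at which each frequency is heard. The chirp on $A_j$ (thick) and its harmonic on $B_j=3A_j$ (dashed, $n=-1$) share the slot $P_j$. The main chirp on $B_j$ (thick, $n=0$) uses $M_j$. All first ghosts ($n=1$) fall in the common slot $Z$ (shaded), while the second ghosts (dotted, $n=2$) use separate slots $R_j$. The rest of the spectrum, not shown, is swept during the time outside $Z$, $M_j$, $P_j$.}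
\label{fig:tf}
\end{figure}

The filler is swept with slope $s_0$ in the remaining time, for which it needs the time $s_0L$. This is exactly what is left. Indeed, with $s_{-1}=(1-b)^2s_0/q$ and $s_1=2s_0-s_{-1}$,
\begin{equation}\label{eq:budget}
\begin{aligned}
\sum_j|M_j|+\sum_j|P_j|+|Z|+s_0L&=s_0\delta+s_{-1}\delta+(2s_0-s_{-1})\ell+s_0\Big(1-\delta-\frac\delta q\Big)\\
&=s_0\Big[1-\big(1-(1-b)^2\big)\frac\delta q+\Big(2-\frac{(1-b)^2}q\Big)\ell\Big]=1
\end{aligned}
\end{equation}
by \eqref{eq:s0}. So the closure of $[0,1]\setminus(Z\cup\bigcup M_j\cup\bigcup P_j)$, the \emph{free time}, is a finite union of nondegenerate intervals of total length $s_0L$. To match the two sets, lay the filler intervals end to end to form $[0,L]$, lay the free intervals, scaled by $1/s_0$, end to end to form $[0,L]$ as well, and take the common refinement of the two partitions. Undoing the concatenations yields finitely many nondegenerate intervals $F_i=[f_i,f_i']$ that tile the filler and $J_i=[y_i,y_i']$ that tile the free time, with $|J_i|=s_0|F_i|$.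 In summary, the bands $F_i,A_j,B_j$ tile $\Omega$, and the intervals $J_i,M_j,P_j,Z$ tile $[0,1]$.

\subsection{Coefficients}

Let $\chi_{F_i}$ and $\chi_{A_j}$ be the cutoffs on $NF_i$ and $NA_j$ of width $N^{3/4}$, and $\chi_{B_j}$ the cutoff on $NB_j$ of width $qN^{3/4}$. Every band has length at most $1$, so for large $N$ the conditions of Lemma~\ref{lem:chirp} on $M_1,M_2,w$ hold. Let $\epsilon_1,\dots,\epsilon_K$ be the signs of Lemma~\ref{lem:RS}. Define quadratic phases by
\begin{align*}
\psi_{F_i}'(\xi)&=2\pi\big(y_i+s_0(\xi/N-f_i)\big), & \psi_{F_i}(Nf_i)&=0,\\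
\psi_{A_j}'(\xi)&=2\pi\big(2\mu_j+s_A(\xi/N-\alpha_j)\big), & \psi_{A_j}(N\alpha_j)&=0,\\
\psi_{j,0}'(\xi)&=2\pi\big(\mu_j+s_0(\xi/N-\beta_j)\big), & \psi_{j,0}(N\beta_j)&=\tfrac{(q-1)\pi}8+\tfrac{(1-\epsilon_j)\pi}4,
\end{align*}
and, as in Section~\ref{sec:idea},
\[
\psi_{j,-1}(\xi)=q\,\psi_{A_j}(\xi/q)+(q-1)\pi/4,\qquad \psi_{j,n}=(n+1)\psi_{j,0}-n\psi_{j,-1}\quad(n\ge1).
\]
Then $\psi_{j,-1}'(\xi)=\psi_{A_j}'(\xi/q)=2\pi(2\mu_j+s_{-1}(\xi/N-\beta_j))$, so for all $n\ge-1$ and real $x$,
\begin{equation}\label{eq:delay}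
\frac1{2\pi}\psi_{j,n}'\big(N(\beta_j+x)\big)=(n+1)(\mu_j+s_0x)-n(2\mu_j+s_{-1}x)=(1-n)\mu_j+s_nx .
\end{equation}
The constant in $\psi_{j,0}$ was chosen to give the first ghost the sign $\epsilon_j$. Since $\psi_{j,-1}(N\beta_j)=(q-1)\pi/4$,
\begin{equation}\label{eq:sign}
\psi_{j,1}(N\beta_j)=2\psi_{j,0}(N\beta_j)-\psi_{j,-1}(N\beta_j)=\frac{(1-\epsilon_j)\pi}2,\qquad e^{-i\psi_{j,1}(N\beta_j)}=\epsilon_j .
\end{equation}
With $z_j(k)=e^{-i(\psi_{j,0}(k)-\psi_{j,-1}(k))}$ and $\mathcal B$ as in \eqref{eq:blaschke}, define for $k\in\mathbb Z$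
\[
d_k=\sum_i\chi_{F_i}(k)e^{-i\psi_{F_i}(k)}+\sum_j\chi_{A_j}(k)e^{-i\psi_{A_j}(k)}+\sum_j\chi_{B_j}(k)e^{-i\psi_{j,0}(k)}\mathcal B(z_j(k)),
\]
and $f(t)=\sum_kd_ke^{ikt}$.

Each cutoff vanishes outside the interior of $N$ times its band, and these interiors are disjoint subsets of $N\Omega\cap(0,\infty)$. So for each $k$ at most one term of $d_k$ is nonzero, $|d_k|\le1$, and $d_k=0$ for $k\notin\Lambda_N$. Let $E=\{k\in\Lambda_N:|d_k|<1\}$. Every $k\in\Lambda_N$ lies in $N$ times some band, and $|d_k|=1$ unless $k$ is within $qN^{3/4}$ of $N$ times an endpoint of that band. There are finitely many endpoints, so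
\begin{equation}\label{eq:E}
|E|=O(N^{3/4}).
\end{equation}

\section{The peak}\label{sec:peak}

Let $S_{F_i}$, $S_{A_j}$ and $S_{j,n}$ be the chirps given by $(\chi_{F_i},\psi_{F_i})$, $(\chi_{A_j},\psi_{A_j})$ and $(\chi_{B_j},\psi_{j,n})$, and let $G_{F_i}$, $G_{A_j}$, $G_{j,n}$ be their main terms. Since $e^{-i\psi_{j,0}}z_j^n=e^{-i\psi_{j,n}}$, the expansion \eqref{eq:blaschke} gives
\begin{equation}\label{eq:decomp}
f=\sum_iS_{F_i}+\sum_j\big(S_{A_j}-aS_{j,-1}\big)+(1-a^2)\sum_{n\ge0}a^n\sum_jS_{j,n}.
\end{equation}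
From the definitions of the phases and from \eqref{eq:delay} with $0\le x\le\ell$ we read off:
\begin{center}
\begin{tabular}{l|cccccc}
chirp & $S_{F_i}$ & $S_{A_j}$ & $S_{j,-1}$ & $S_{j,0}$ & $S_{j,1}$ & $S_{j,2}$\\ \hline
slope & $s_0$ & $s_A$ & $s_{-1}$ & $s_0$ & $s_1$ & $s_2$\\
slot & $J_i$ & $P_j$ & $P_j$ & $M_j$ & $Z$ & $R_j$
\end{tabular}
\end{center}
All slopes $s_A$ and $s_n$, $n\ge-1$, are at least $\sigma=s_{-1}\in(0,1)$, so Lemma~\ref{lem:chirp} applies to every chirp in \eqref{eq:decomp} with one constant $C$. The chirps in the table are finitely many, their slopes are at most $4$, and their slots have length at most $1$. Replacing them by their main terms costs $O(1)$, and each of these main terms consists of at most one tone at any time. Thus $f=H+H_2+H_3+O(1)$ uniformly in $t$, where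
\begin{align*}
H&=\sum_iG_{F_i}+\sum_j\big(G_{A_j}-aG_{j,-1}\big)+(1-a^2)\sum_jG_{j,0}+(1-a^2)a\sum_jG_{j,1},\\
H_2&=(1-a^2)a^2\sum_jG_{j,2},\qquad H_3=(1-a^2)\sum_{n\ge3}a^n\sum_jS_{j,n}.
\end{align*}

\subsection*{The leading part: $|\operatorname{Re}H|\le\sqrt{N/s_0}$}

The intervals $J_i,M_j,P_j,Z$ tile $[0,1]$. If $t/2\pi$ modulo $1$ is interior to none of them, then $H(t)=0$. Otherwise it is interior to exactly one, and only the chirps with that slot contribute.

In $J_i$ we have $H=G_{F_i}$, and in $M_j$ we have $H=(1-a^2)G_{j,0}$. Both have modulus at most $\sqrt{N/s_0}$.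

In $P_j$ we have $H=G_{A_j}-aG_{j,-1}$. Lemma~\ref{lem:lock} applies, because $\chi_{B_j}$ and $\psi_{j,-1}$ arise from $\chi_{A_j}$ and $\psi_{A_j}$ as required there and $bq^2\le1$. It gives $|\operatorname{Re}H|\le(1-b)\sqrt{N/s_A}=\sqrt{N/s_0}$.

In $Z$ we have $H=(1-a^2)a\sum_jG_{j,1}$. Write $\tau=t-2\pi m=2\pi s_1x$ with $0<x<\ell$. By \eqref{eq:delay} with $n=1$, the stationary point of $S_{j,1}$ is $\xi=N(\beta_j+x)$, with the same $x$ for every $j$. The cutoff there equals $\rho(\frac{Nx}{w})\rho(\frac{N(\ell-x)}{w})$ with $w=qN^{3/4}$; call this number $\chi_*\in[0,1]$. It does not depend on $j$. Integrating \eqref{eq:delay} gives $\psi_{j,1}(N(\beta_j+x))=\psi_{j,1}(N\beta_j)+\pi s_1Nx^2$, and $\tau\xi=N\beta_j\tau+2\pi s_1Nx^2$. Hence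
\[
\tau\xi-\psi_{j,1}(\xi)=N\beta_j\tau+\pi s_1Nx^2-\psi_{j,1}(N\beta_j).
\]
By \eqref{eq:sign} and $\beta_j=\beta_1+(j-1)\ell$,
\[
\sum_jG_{j,1}(t)=\sqrt{N/s_1}\;\chi_*\,e^{i(N\beta_1\tau+\pi s_1Nx^2-\pi/4)}\sum_{j=1}^K\epsilon_je^{i(j-1)N\ell\tau}.
\]
Lemma~\ref{lem:RS} gives $|H|\le a\sqrt{2K}\sqrt{N/s_1}=\sqrt2\,\kappa\sqrt{N/s_1}\le\sqrt{N/s_0}$, since $s_1\ge s_0$ and $\kappa\le\frac1{10}$.

\subsection*{The higher ghosts}

The $R_j$ have disjoint interiors modulo $1$, so at each $t$ at most one $G_{j,2}$ is nonzero, and $|H_2|\le a^2\sqrt{N/s_2}\le a^2\sqrt N$.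

For $n\ge3$ the slots move apart and grow with $n$, and we do not track them. By Lemma~\ref{lem:chirp} and \eqref{eq:sn},
\[
|S_{j,n}|\le(s_n+1)\sqrt{N/s_n}+C(1+s_n)^2\le(2n+3)\sqrt N+C(2n+3)^2 .
\]
Since $a\le\kappa\le\frac1{10}$, the series $\sum(2n+3)^2a^n$ converges, and
\[
\sum_{n\ge3}(2n+3)a^n=a^3\sum_{p\ge0}(9+2p)a^p=a^3\Big(\frac9{1-a}+\frac{2a}{(1-a)^2}\Big)\le a^3\Big(10+\frac{0.2}{0.81}\Big)\le12a^3 .
\]
Therefore $|H_3|\le12Ka^3\sqrt N+O(1)=12\kappa^2a\sqrt N+O(1)$.

\subsection*{End of the proof of Proposition~\ref{prop:main}}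

Adding the three bounds, and using \eqref{eq:s0bound} and the first and third conditions in \eqref{eq:params}, we obtain uniformly in $t$
\begin{align*}
|\operatorname{Re}f(t)|&\le\sqrt N\big(s_0^{-1/2}+a^2+12\kappa^2a\big)+O(1)\\
&\le\sqrt N\Big(1-\frac{\delta a}{4\sqrt q}+\frac{\delta a}{16\sqrt q}+\frac{\delta a}{16\sqrt q}\Big)+O(1)=\sqrt N\Big(1-\frac{\delta a}{8\sqrt q}\Big)+O(1).
\end{align*}
It remains to make all coefficients unimodular. Let $c_k=d_k$ for $k\in\Lambda_N\setminus E$, and for $k\in E$ take $c_k$ from Lemma~\ref{lem:repair} with $D=\max\Lambda_N=O(N)$. By \eqref{eq:E} this changes the real part by $O(N^{3/8}\sqrt{\log N})=o(\sqrt N)$. Writing $c_k=e^{i\phi_k}$, the signal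
\[
u(t)=\sum_{k\in\Lambda_N}\cos(kt+\phi_k)=\operatorname{Re}\sum_{k\in\Lambda_N}c_ke^{ikt}
\]
satisfies $\|u\|_\infty\le\sqrt N\big(1-\frac{\delta a}{8\sqrt q}\big)+o(\sqrt N)$. An interval of length $\lambda$ contains $\lambda+O(1)$ integers and $|\Omega|=1$, so $|\Lambda_N|=N+O(1)$ and $\|u\|_2=(1+o(1))\sqrt{N/2}$. Dividing, we get $\operatorname{CF}^*(\Lambda_N)\le\operatorname{CF}(u)\le\sqrt2\,\big(1-\frac{\delta a}{8\sqrt q}\big)+o(1)$. This proves Proposition~\ref{prop:main}, and with it Theorems~\ref{thm:low} and~\ref{thm:general} and Corollary~\ref{cor:band}. \qed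

\begin{thebibliography}{9}

\bibitem{multitone}
\emph{Multitone Signals With Low Crest Factor},
\texttt{https://github.com/ACC839303568/OpenCourse}.

\end{thebibliography}
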